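# A ten-element algebra that is inherently nonfinitely based, but not in the finite sense

## 1. A ten-element machine and an infinite track

Take six *states*, three *letters* and a zero:
$$Q=\{u_0,v_0,u_1,v_1,u_2,v_2\},\qquad \Lambda=\{a,b,d\},\qquad A=Q\cup\Lambda\cup\{0\}.$$
Rank the states by $\rho:Q\to\{0,1,2,3\}$,
$$\rho(u_0)=\rho(v_0)=0,\quad \rho(u_1)=1,\quad \rho(v_1)=2,\quad \rho(u_2)=\rho(v_2)=3 .$$
The algebra $\mathbf A$ has universe $A$, the constant $0$, and four binary operations:

* $x\wedge x=x$, and $x\wedge y=0$ if $x\neq y$;
* $x*y=y$ if $x\ne 0$, and $0*y=0$;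
* $u_k\cdot a=u_k$, $u_k\cdot b=v_k$, $v_k\cdot d=v_k$ for $k=0,1,2$, and all other products are $0$;
* $\lambda(x,y)=x$ if $x,y\in Q$ and $\rho(x)\le\rho(y)$, and $\lambda(x,y)=0$ otherwise.

All four binary operations are $0$-absorbing: the value is $0$ as soon as an argument is $0$. We write $xy$ for $x\cdot y$, and products without parentheses are left-normed: $xyz=(x\cdot y)\cdot z$.

Read the product as a machine: a state on the left reads a letter on the right. From $u_k$ the machine may read any number of $a$'s, then one $b$, which moves it to $v_k$, and then any number of $d$'s; any other input kills it. The operation $\lambda$ compares ranks, $x*y$ tests whether $x\neq0$ and then returns $y$, and $\wedge$ tests equality.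

The same format produces other algebras. Let $T$ be a set with partial binary operations $\cdot$ and $\lambda$. Let $T^\flat=T\cup\{0\}$, where undefined values of $\cdot$ and $\lambda$ are $0$, all operations are $0$-absorbing, and $\wedge,*$ are given by the first two clauses above. For instance $\mathbf A=(A\setminus\{0\})^\flat$.

For $p\ge 1$ let $S_p$, the *track with $p$ letters*, consist of states $x_i$ ($i\in\mathbb Z$) and letters $c_j$ ($j\in\mathbb Z/p$), where the only nonzero values of $\cdot$ and $\lambda$ are
$$x_i\cdot c_j=x_{i+1}\ \text{ if } j\equiv i \pmod p,\qquad \lambda(x_i,x_k)=x_i\ \text{ if } i\le k .$$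
A runner on the track reads $c_0,c_1,\dots,c_{p-1},c_0,c_1,\dots$ cyclically and never returns to an earlier position; $\lambda$ records which of two positions comes first.

The two objects differ in what happens when a letter recurs. For $l\geq 1$ consider the equation
$$(xw_1\cdots w_lw_1)*(xw_1\cdots w_l)=(xw_1\cdots w_lw_1)*x .\tag{1}$$
In $\mathbf A$ it says: if $xw_1\cdots w_lw_1\ne 0$, then $xw_1\cdots w_l=x$. This is true. All prefixes of a nonzero product are nonzero, so they are states (after the first factor because products are states, and $x$ because it is the left factor of a nonzero product), and they all carry the same index $k$. If $w_1=a$, then $x=u_k$, and $xw_1\cdots w_l$ also accepts $a$, so it is $u_k=x$. If $w_1=d$, then likewise both are $v_k$. If $w_1=b$, then $xw_1=v_k$; from $v_k$ only $d$ can be read, and the state stays $v_k$; so $xw_1\cdots w_l=v_k$, which does not accept $b$, a contradiction. On the other hand $S_p^\flat$ violates (1) for $l=p$: with $x=x_0$ and $w_j=c_{j-1}$ the left side is $x_{p+1}*x_p=x_p$ and the right side is $x_{p+1}*x_0=x_0$.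

Equation (1) for $l=p$ has $p+1$ variables. We shall see that $S_p^\flat$ satisfies every equation of $\mathbf A$ with at most $p$ variables. We shall also see that in *finite* algebras all the equations (1), for all $l$, follow from a fixed finite set of equations of $\mathbf A$ with at most four variables. So the failure of a finite basis for $\mathbf A$ is caused by infinite tracks, and it has no large finite counterpart once four variables are allowed. The next section says precisely which question this answers.

## 2. Few variables, finite members, and the theorem

All algebras have finite signature: finitely many fundamental operations, each of finite rank. A variety is *locally finite* if each of its finitely generated members is finite. A textbook fact: the variety $HSP(\mathbf F)$ generated by a finite algebra $\mathbf F$ is locally finite, because its $n$-generated free algebra embeds in the finite algebra $\mathbf F^{F^n}$. A variety is *finitely based* if it is defined by finitely many equations.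

**Definition.** A locally finite variety $\mathcal V$ of finite signature is *inherently nonfinitely based* if every locally finite variety of the same signature that contains $\mathcal V$ fails to be finitely based. A finite algebra is inherently nonfinitely based if the variety it generates is.

For example, the variety of semilattices is not inherently nonfinitely based: it is itself locally finite and finitely based.

**Definition.** For a variety $\mathcal V$ and a natural number $n$, $\mathcal V^{(n)}$ is the variety based on all equations true in $\mathcal V$ in which at most $n$ distinct variables occur.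

Thus $\mathcal V\subseteq\mathcal V^{(n)}$ and $\mathcal V^{(0)}\supseteq\mathcal V^{(1)}\supseteq\cdots$. The working description is
$$\mathbf B\in\mathcal V^{(n)}\iff \text{every subalgebra of }\mathbf B\text{ generated by at most }n\text{ elements is in }\mathcal V. \tag{2}$$
For "$\Leftarrow$": an equation in at most $n$ variables is evaluated inside a subalgebra with at most $n$ generators. For "$\Rightarrow$": let $\mathbf C\le\mathbf B$ be generated by $b_1,\dots,b_n$ and let $s(y_1,\dots,y_m)=t(y_1,\dots,y_m)$ hold in $\mathcal V$. Elements of $C$ have the form $r_j(b_1,\dots,b_n)$ with terms $r_j$. The equation $s(r_1,\dots,r_m)=t(r_1,\dots,r_m)$ has at most $n$ variables and holds in $\mathcal V$, hence in $\mathbf B$. So $s=t$ holds in $\mathbf C$.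

*Example.* Let $\mathcal V$ be the variety of semilattices (one binary operation). The commutative idempotent groupoid on $\{r,p,s\}$ with $rp=p$, $ps=s$, $sr=r$ lies in $\mathcal V^{(2)}$: every one- or two-element subset is a subalgebra and is a semilattice. It is not in $\mathcal V$, since $(rp)s=s$ and $r(ps)=r$.

By a theorem of Birkhoff, if $\mathcal V$ is locally finite of finite signature, then each $\mathcal V^{(n)}$ is finitely based. Consequently
$$\mathcal V\text{ is inherently nonfinitely based}\iff \mathcal V^{(n)}\text{ is not locally finite, for every } n. \tag{3}$$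
Indeed, if some $\mathcal V^{(n)}$ is locally finite, it is a finitely based locally finite variety containing $\mathcal V$. Conversely, suppose a locally finite $\mathcal U\supseteq\mathcal V$ has a finite basis, with at most $n$ variables in each equation. These equations hold in $\mathcal V$, so $\mathcal V^{(n)}\subseteq\mathcal U$ is locally finite.

**Definition.** A variety $\mathcal U$ *fails to be locally finite in the finite sense* if there is a natural number $p$ such that $\mathcal U$ contains arbitrarily large finite $p$-generated algebras. Otherwise, that is, if for each $p$ the finite $p$-generated members of $\mathcal U$ have bounded size, $\mathcal U$ is *locally finite in the finite sense*.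

*Example.* These notions differ. Let $\mathcal U$ be the variety with a binary operation $\cdot$ and unary $l,r$ given by $l(x\cdot y)=x$, $r(x\cdot y)=y$. In a member, $(x,y)\mapsto x\cdot y$ is injective, so a finite member $U$ has $|U|^2\le|U|$ and one element only. So $\mathcal U$ is locally finite in the finite sense. It is not locally finite: a bijection $\mathbb N^2\to\mathbb N$ with its coordinate maps is a member, and the subalgebra generated by $0,1$ has more than one element, hence is infinite.

A locally finite variety $\mathcal V$ of finite signature is *inherently nonfinitely based in the finite sense* if and only if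
$$\mathcal V^{(n)}\text{ fails to be locally finite in the finite sense, for every } n. \tag{4}$$
We use this characterization throughout; it may serve as the definition here. A finite algebra has the property if the variety it generates does. By (3) and (4), the property in the finite sense implies the property itself.

The question, from "Equational Complexity Of The Finite Algebra Membership Problem", is whether the converse can fail for a finite algebra: can all witnesses against a finite basis, beyond some number of variables, be forced to be infinite? Two results point the other way: every inherently nonfinitely based finite semigroup is so in the finite sense (a consequence of Sapir's work), and so is every finite algebra shown to be inherently nonfinitely based by the shift automorphism method of Baker, McNulty, and Werner.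

From now on $\mathcal V=HSP(\mathbf A)$ for the ten-element algebra of Section 1.

**Theorem 1.** $\mathbf A$ is inherently nonfinitely based, but not inherently nonfinitely based in the finite sense.

**Theorem 2.**
1. For every $n\ge1$, $\mathcal V^{(n)}$ contains an infinite $(n+1)$-generated algebra. The number $n+1$ is optimal.
2. $\mathcal V^{(n)}$ is locally finite in the finite sense if and only if $n\ge4$.
3. There is a locally finite variety $\mathcal W\supseteq\mathcal V$ that is inherently nonfinitely based, although its finite members are exactly the finite models of a finite set $\Sigma$ of equations.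

## 3. Representing a partial machine by maps into $\mathbf A$

We need a practical test for $T^\flat\in\mathcal V$. The idea is to represent each element of $T$ by the tuple of its images under many maps $T\to A\setminus\{0\}$, and to treat every tuple with a zero coordinate as zero.

**Lemma 3.** Suppose $H$ is a nonempty set of maps $h:T\to A\setminus\{0\}$ such that, for $f\in\{\cdot,\lambda\}$ and $s,t\in T$:

* (a) if $f(s,t)\neq0$ in $T^\flat$, then $f(h(s),h(t))=h(f(s,t))$ for all $h\in H$;
* (b) if $s\ne t$, then $h(s)\neq h(t)$ for some $h\in H$;
* (c) if $f(s,t)=0$ in $T^\flat$, then $f(h(s),h(t))=0$ for some $h\in H$.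

Then $T^\flat\in\mathcal V$.

**Proof.** Put $e(t)=(h(t))_{h\in H}\in A^H$, and let $I\subseteq A^H$ be the set of tuples with at least one coordinate $0$. The constant $0$ of $\mathbf A^H$ is in $I$ because $H\neq\emptyset$. No $e(t)$ is in $I$, and $e$ is injective by (b). An operation with an argument in $I$ has its value in $I$, by $0$-absorption in one coordinate. For $f\in\{\cdot,\lambda\}$, if $f(s,t)\ne0$ then $f(e(s),e(t))=e(f(s,t))$ by (a), and if $f(s,t)=0$ then $f(e(s),e(t))\in I$ by (c). Since all coordinates of $e(s)$ are nonzero, $e(s)*e(t)=e(t)$. Finally $e(s)\wedge e(s)=e(s)$, and for $s\neq t$ we get $e(s)\wedge e(t)\in I$ by (b). So $e(T)\cup I$ is a subalgebra of $\mathbf A^H$, and $e(t)\mapsto t$, $I\mapsto0$ is a homomorphism of it onto $T^\flat$. $\square$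

The statement and proof remain valid if $\lambda$ is deleted from $\mathbf A$, from $T^\flat$ and from the conditions.

**Letters alone.** Let $L$ be a set on which $\cdot$ and $\lambda$ are nowhere defined. Then $L^\flat\in\mathcal V$. Take for $H$ all maps $L\to\{a,b\}$: (a) is vacuous, (b) is clear, and (c) holds because in $\mathbf A$ a product or $\lambda$-value of two letters is $0$.

**One letter by hand.** In $S_1$ there is one letter $c$, and $x_ic=x_{i+1}$ for all $i$. The one-generated subalgebras of $S_1^\flat$ are $\{0\}$, $\{c,0\}$ and $\{x_i,0\}$ with $\lambda(x_i,x_i)=x_i$. They are isomorphic to the subalgebras $\{0\}$, $\{a,0\}$, $\{u_0,0\}$ of $\mathbf A$. By (2), $S_1^\flat\in\mathcal V^{(1)}$, and $x_0,c$ generate the infinite set $\{x_0,x_1,\dots\}\cup\{c,0\}$.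

**Two letters by hand, products only.** Remove $c_1$ from $S_2$. The remaining products are $x_{2q}c_0=x_{2q+1}$: the track has broken into blocks $\{x_{2q},x_{2q+1}\}$. Two kinds of maps respect these products: $c_0\mapsto b$, $x_{2q}\mapsto u_k$, $x_{2q+1}\mapsto v_k$; and $c_0\mapsto a$, both states of the block $\mapsto u_k$. Here $k$ may be chosen separately for each block. The first kind shows that $x_{2q+1}c_0=0$, since $v_kb=0$. The general pattern is the following.

For $p\ge1$, $0\le i\le p-1$, $0\le r\le p-1$, $k\in\{0,1,2\}$ and $0\le j\le p-2$ put
$$\varphi_i(c_j)=\begin{cases}a& j<i\\ b& j=i\\ d& j>i\end{cases}\qquad\qquad \sigma_i(r,k)=\begin{cases}u_k& r\le i\\ v_k& r>i.\end{cases}$$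

**Lemma 4.** For all $k,k'\in\{0,1,2\}$:

1. $\sigma_i(j,k)\,\varphi_i(c_j)=\sigma_i(j+1,k)$ for $0\le j\le p-2$ and every $i$.
2. If $0\le r\le p-1$, $0\le j\le p-2$ and $r\ne j$, then $\sigma_i(r,k)\,\varphi_i(c_j)=0$ for $i=\min(r,j)$.
3. If $r<r'$, then $\sigma_r(r,k)\neq\sigma_r(r',k')$. If $j<j'$, then $\varphi_j(c_j)\ne\varphi_j(c_{j'})$.

**Proof.** (1) If $j<i$, the claim is $u_ka=u_k$, because $j+1\le i$. If $j=i$, it is $u_kb=v_k$. If $j>i$, it is $v_kd=v_k$. (2) If $r<j$ and $i=r$, the product is $u_kd=0$. If $r>j$ and $i=j$, it is $v_kb=0$. (3) The first pair is $u_k,v_{k'}$; the second is $b,d$. $\square$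

## 4. Circular tracks, and why products alone do not suffice

The natural first attempt is to use the product alone. Let $\mathbf A^-$ be $\mathbf A$ without the operation $\lambda$, and $\mathcal V^-=HSP(\mathbf A^-)$. We now see that $\mathbf A^-$ is inherently nonfinitely based, but for the wrong reason: the infinite track can be bent into large finite circles.

For $p,M\ge1$ let $C_{p,M}$ consist of states $x_i$ ($i\in\mathbb Z/pM$) and letters $c_j$ ($j\in\mathbb Z/p$), where $x_ic_j=x_{i+1}$ if $j\equiv i\pmod p$, and no other product is defined. The residue of $i$ modulo $p$ makes sense since $p$ divides $pM$.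

**Observation.** $C_{n,M}^\flat\in(\mathcal V^-)^{(n)}$ for all $n,M\ge1$.

**Check.** *Removing one letter.* First, $(C_{n,M}\setminus\{c_s\})^\flat\in\mathcal V^-$ for each letter $c_s$. The shift $x_i\mapsto x_{i+1}$, $c_j\mapsto c_{j+1}$ is an automorphism of $C_{n,M}^\flat$, so we may take $s=n-1$. Write states as $x_{qn+r}$ with $0\le q<M$, $0\le r<n$. For $0\le i\le n-1$ and $0\le m<M$ let $h_{i,m}$ send $c_j$ to $\varphi_i(c_j)$ and $x_{qn+r}$ to $\sigma_i(r,\kappa)$, where $\kappa=1$ if $q=m$ and $\kappa=0$ otherwise. The nonzero products are $x_{qn+j}c_j=x_{qn+j+1}$ with $j\le n-2$; they stay in block $q$, so (a) is Lemma 4(1). For (b): states in different blocks $q\neq q'$ are separated by $m=q$, states in one block and pairs of letters by Lemma 4(3), and a state and a letter by every map. For (c): a product not of the form (state)(letter) is $0$ under every map, and the others are covered by Lemma 4(2). Apply Lemma 3 without $\lambda$.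

*Few generators.* Let $\mathbf D$ be generated by at most $n$ elements of $C_{n,M}^\flat$. No operation produces a letter that is not among its arguments, so the letters in $\mathbf D$ are among the generators. If $\mathbf D$ has no state, it is $L^\flat$ for a set $L$ of letters. If it has a state, some generator is a state, since letters and $0$ form a subalgebra; then at most $n-1$ letters occur, some $c_s$ is missing, and $\mathbf D\le(C_{n,M}\setminus\{c_s\})^\flat$. In both cases $\mathbf D\in\mathcal V^-$. Now use (2). $\square$

The algebra $C_{n,M}^\flat$ is generated by $x_0,c_0,\dots,c_{n-1}$ and has $nM+n+1$ elements, with $M$ arbitrary. So $(\mathcal V^-)^{(n)}$ fails to be locally finite in the finite sense for every $n\ge1$, hence also for $n=0$. By (4), $\mathbf A^-$ *is* inherently nonfinitely based in the finite sense. The attempt stops exactly at the choice of $\kappa$: products do not relate different blocks, so nothing detects whether the blocks lie on a line or on a circle.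

The cure is an operation which detects the direction of the line. We want "$x_i$ comes no later than $x_k$" to be preserved when $x_k$ moves forward. On a circle every position then comes no later than every other, and we want an equation of $\mathbf A$ in few variables that turns "each no later than the other" into equality. This is what $\lambda$ and $\rho$ do. The values of $\rho$ are dictated by the line. A map as in Lemma 4 sends each block to a run of $u$'s followed by a run of $v$'s. If several consecutive blocks get the same index $\kappa=0$, then both $u_0$ before $v_0$ and $v_0$ before $u_0$ occur, so $\rho(u_0)=\rho(v_0)$ is forced by monotonicity; likewise for $\kappa=2$. One block gets $\kappa=1$, and there $\rho(u_1)<\rho(v_1)$ separates positions inside the block.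

## 5. The $n$-letter track lies in $\mathcal V^{(n)}$

This section proves the infinite half of Theorem 1.

**Lemma 5.** For every letter $c_s$ of $S_p$, $(S_p\setminus\{c_s\})^\flat\in\mathcal V$.

**Proof.** **Step 1: the maps.** The goal is to write down $H$ for Lemma 3. The shift $x_i\mapsto x_{i+1}$, $c_j\mapsto c_{j+1}$ is an automorphism of $S_p^\flat$, so we may take $s=p-1$. Let $T=S_p\setminus\{c_{p-1}\}$, with letters $c_0,\dots,c_{p-2}$, and write state indices as $qp+r$ with $q\in\mathbb Z$, $0\le r\le p-1$. For $0\le i\le p-1$ and $m\in\mathbb Z$ let $h=h_{i,m}$ be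
$$h(c_j)=\varphi_i(c_j),\qquad h(x_{qp+r})=\sigma_i(r,\kappa),\qquad \kappa=\begin{cases}0&q<m\\1&q=m\\2&q>m.\end{cases}$$

**Step 2: condition (a).** We check that all nonzero values are preserved by all maps. The nonzero products are $x_{qp+j}c_j=x_{qp+j+1}$ with $j\le p-2$, inside one block, and Lemma 4(1) applies. For $\lambda$ we need $\lambda(h(x_k),h(x_l))=h(x_k)$ when $k\le l$, that is, $\rho(h(x_k))$ is nondecreasing in $k$. It equals $0$ for $q<m$; for $q=m$ it is $1$ while $r\le i$ and then $2$; for $q>m$ it is $3$.

**Step 3: condition (b).** We separate points. Let $k<l$. If $x_k,x_l$ are in different blocks, take $m$ to be the block of $l$: then $\kappa=0$ for $x_k$ and $\kappa=1$ for $x_l$. If they are in the same block, with residues $r<r'$, take $i=r$ and use Lemma 4(3). Two letters are separated by Lemma 4(3), and a state and a letter by every $h$.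

**Step 4: condition (c).** We make each zero value visible. Each $h$ sends states to states and letters to letters. So products not of the form (state)(letter), and $\lambda$-values not on two states, are $0$ under every $h$. If $x_{qp+r}c_j=0$, then $r\neq j$, and $i=\min(r,j)$ works by Lemma 4(2). If $\lambda(x_k,x_l)=0$, then $k>l$. If the blocks differ, take $m$ to be the block of $k$: then $\rho(h(x_k))\ge1>0=\rho(h(x_l))$. If both are in block $q$, take $m=q$ and $i$ the residue of $l$: then $h(x_l)=u_1$ and $h(x_k)=v_1$, and $\rho(v_1)=2>1=\rho(u_1)$. Lemma 3 gives $T^\flat\in\mathcal V$. $\square$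

**Proposition 6.** For $n\ge1$, $S_n^\flat\in\mathcal V^{(n)}$, and its subalgebra generated by the $n+1$ elements $x_0,c_0,\dots,c_{n-1}$ is infinite.

**Proof.** Let $\mathbf D$ be a subalgebra generated by at most $n$ elements. Operations never produce a letter that is not among their arguments: products and $\lambda$-values are states or $0$, $s\wedge t$ is $0$ or $s$, and $s*t$ is $0$ or $t$. So all letters of $\mathbf D$ are among its generators. If $\mathbf D$ contains a state, then some generator is a state, because letters together with $0$ form a subalgebra. Hence at most $n-1$ letters are in $\mathbf D$, some $c_s$ is missing, and $\mathbf D\le(S_n\setminus\{c_s\})^\flat\in\mathcal V$ by Lemma 5. If $\mathbf D$ has no state, it is $L^\flat$ for a set $L$ of letters, and $L^\flat\in\mathcal V$ by Section 3. So $S_n^\flat\in\mathcal V^{(n)}$ by (2). Finally the prefixes of $x_0c_0c_1\cdots c_{n-1}c_0c_1\cdots$ are $x_0,x_1,x_2,\dots$, all distinct. $\square$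

**Consequences.** By Proposition 6, $\mathcal V^{(n)}$ is not locally finite for $n\ge1$; as $\mathcal V^{(0)}\supseteq\mathcal V^{(1)}$, neither is $\mathcal V^{(0)}$. By (3), $\mathbf A$ is inherently nonfinitely based. This is the first half of Theorem 1. Proposition 6 also gives Theorem 2(1): the number $n+1$ is optimal because an algebra in $\mathcal V^{(n)}$ with at most $n$ generators lies in $\mathcal V$ by (2), and $\mathcal V$ is locally finite.

## 6. Four-variable equations of $\mathbf A$

We now collect the equations that large finite algebras will fail. Let $\Sigma$ consist of the following, where $f$ ranges over $\wedge,*,\cdot,\lambda$.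

* (E1) $\wedge$ is idempotent, commutative, associative, and $x\wedge0=0$.
* (E2) $f(0,y)=f(y,0)=0$.
* (E3) $x*x=x$, $\ (x*y)\wedge y=x*y$, $\ (x\wedge y)*y=x\wedge y$.
* (E4) $x*f(y,z)=f(x*y,z)=f(y,x*z)$.
* (A1) $x(yz)=0$.
* (A2) $(xz)\wedge(yz)=(x\wedge y)z$.
* (A3) $t=(xzw)*t$, where $t=(yzw)*(xz)$.
* (A4) $xz=\lambda(x,x)*(xz)$.
* (A5) $r=\lambda(x,yz)*r$, where $r=\lambda(x,y)*(yz)$.
* (A6) $s*x=s*y$, where $s=(xz)*\bigl((yz)*(\lambda(x,y)*\lambda(y,x))\bigr)$.
* (A7) $\lambda(x,y)\wedge x=\lambda(x,y)$.

Each has at most four variables, and only (A3) has four. In an algebra where $x*y=y$ for $x\ne0$ and all operations are $0$-absorbing, (A3)–(A6) are implications: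

* (A3) if $yzw\ne0$ and $xz\ne0$, then $xzw\neq0$;
* (A4) if $xz\neq0$, then $\lambda(x,x)\ne0$;
* (A5) if $\lambda(x,y)\neq0$ and $yz\ne0$, then $\lambda(x,yz)\ne0$;
* (A6) if $xz,\ yz,\ \lambda(x,y),\ \lambda(y,x)$ are all nonzero, then $x=y$.

The translation works because a $*$-product is nonzero exactly when all its factors are nonzero, and then it equals its last factor. In (A3), for example, $t\neq0$ means $yzw\ne0\ne xz$, and then $t=(xzw)*t$ says $xzw\ne0$. If $t=0$, both sides are $0$.

**Lemma 7.** $\mathbf A\models\Sigma$. Hence every member of $\mathcal V^{(n)}$ with $n\ge4$ satisfies $\Sigma$.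

**Proof.** (E1) and (E2) are clear. (E3): $x*x=x$ in both cases $x=0$, $x\ne0$; $(x*y)\wedge y$ is $y\wedge y=y=x*y$ if $x\neq0$, and $0=x*y$ if $x=0$; $(x\wedge y)*y$ is $x=x\wedge y$ if $x=y$, and $0*y=0=x\wedge y$ if $x\ne y$. (E4): if $x\neq0$, all three terms are $f(y,z)$; if $x=0$, all are $0$ by (E2).

(A1): a product is a state or $0$, and nothing times a state is nonzero.

(A2): if $x=y$, both sides are $xz$. If $x\ne y$, the right side is $0$, and the left side is $0$ unless $xz=yz\neq0$. The latter is impossible, because right multiplication by each letter ($u_k\mapsto u_k$ for $a$, $u_k\mapsto v_k$ for $b$, $v_k\mapsto v_k$ for $d$) is injective where nonzero.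

(A3): let $yzw\ne0\neq xz$. If $z=a$, then $yz=u_j$, so $w\in\{a,b\}$, and $xz=u_k$ accepts $w$. If $z=b$ or $z=d$, then $yz=v_j$, so $w=d$, and $xz=v_k$ accepts $d$. So what can be read next depends only on the last letter read.

(A4): if $xz\ne0$, then $x\in Q$ and $\lambda(x,x)=x$.

(A5): here $yz\neq0$, and then $\rho(y)\le\rho(yz)$: the only products which change the state are $u_kb=v_k$, with ranks $0\le0$, $1\le2$, $3\le3$. So $\rho(x)\le\rho(y)\le\rho(yz)$.

(A6): $\lambda(x,y)\ne0\ne\lambda(y,x)$ gives $\rho(x)=\rho(y)$. Since $xz,yz\neq0$, both $x,y$ are in $\{u_0,u_1,u_2\}$ (if $z\in\{a,b\}$) or both in $\{v_0,v_1,v_2\}$ (if $z=d$). On these sets $\rho$ takes the values $0,1,3$ and $0,2,3$, so it is injective, and $x=y$.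

(A7): $\lambda(x,y)\in\{0,x\}$.

The second claim holds since each equation in $\Sigma$ has at most four variables. $\square$

The factor $z$ in (A6) is needed: $u_0$ and $v_0$ have equal rank, and only the letters they accept tell them apart. One can also see how circles are now excluded. Let $M\ge2$ and suppose some $\lambda$ is defined on $C_{p,M}$ so that $C_{p,M}^\flat$ satisfies the implications. (A4) gives $\lambda(x_i,x_i)\neq0$; moving the second argument around the circle with (A5) gives $\lambda(x_i,x_k)\ne0$ for all $i,k$; and (A6) with $x=x_0$, $y=x_p$, $z=c_0$ gives $x_0=x_p$, which is false. The general argument in Section 8 follows this pattern.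

## 7. Models of $\Sigma$ as subdirect products of flat models

A general model of $\Sigma$ need not look like some $T^\flat$, so the implications above are not directly available. This section reduces to the case where they are.

**Definition.** A model $\mathbf F$ of $\Sigma$ is *flat* if for all $x,y\in F$: $x\wedge y=0$ if $x\neq y$, and $x*y=y$ if $x\ne0$.

In a flat model $x*y\ne0$ iff $x\neq0\neq y$, by (E2). For example $\mathbf A$ is flat. The power $\mathbf A^2$ is a model but is not flat: $(a,a)\wedge(a,b)=(a,0)$ is not $(0,0)$.

**Lemma 8.** Let $\mathbf B\models$ (E1)–(E4). For every $e\in B$ with $e\ne0$ there is a congruence $\theta_e$ such that $\mathbf B/\theta_e$ is flat in the sense that the two conditions of the definition hold, and $\bigcap_{e\neq0}\theta_e$ is the identity relation. If $\mathbf B\models\Sigma$, then each $\mathbf B/\theta_e$ is a flat model of $\Sigma$.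

**Proof.** **Step 1: the congruence.** We identify elements that no polynomial context distinguishes relative to the filter above $e$. Let $\le$ be the semilattice order: $x\le y$ iff $x\wedge y=x$. Let $Tr$ be the set of all compositions, including the identity, of maps $x\mapsto f(x,c)$ and $x\mapsto f(c,x)$ with $c\in B$ and $f\in\{\wedge,*,\cdot,\lambda\}$. Put
$$x\,\theta_e\,y\iff \text{for all } g\in Tr:\ \bigl(g(x)\ge e\Leftrightarrow g(y)\ge e\bigr).$$
This is an equivalence relation. If $x\,\theta_e\,y$ and $\tau\in Tr$, then $\tau(x)\,\theta_e\,\tau(y)$, because $g\tau\in Tr$ for every $g\in Tr$. Changing one argument at a time, $\theta_e$ is a congruence.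

**Step 2: how $*$ moves through contexts.** For $g\in Tr$ we have
$$g(0)=0,\qquad x*g(y)=g(x*y),\qquad g(x)=x*g(x).\tag{5}$$
The first holds by (E2). The second holds for a single map $y\mapsto f(y,c)$ or $y\mapsto f(c,y)$ by (E4), hence for compositions. The third follows: $g(x)=g(x*x)=x*g(x)$ by (E3).

Call $x$ *live* if $g(x)\ge e$ for some $g\in Tr$. Since $g(0)=0$, and $0\geq e$ would give $e=e\wedge0=0$, the element $0$ is not live. So the $\theta_e$-class of $0$ is the set of non-live elements.

**Step 3: a live $x$ fixes $e$.** We claim that $x*e=e$ if $x$ is live. If $g(x)\ge e$, then by (5) and (E4)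
$$e=e\wedge g(x)=e\wedge(x*g(x))=x*(e\wedge g(x))=x*e .$$

**Step 4: the condition on $*$.** We claim that $x*y\ \theta_e\ y$ for all $y$ if $x$ is live. Let $h\in Tr$. If $h(y)\ge e$, then $e\wedge h(x*y)=e\wedge(x*h(y))=x*(e\wedge h(y))=x*e=e$, so $h(x*y)\ge e$. Conversely $h(x*y)=x*h(y)\le h(y)$ by (E3), so $h(x*y)\ge e$ implies $h(y)\ge e$.

**Step 5: the condition on $\wedge$.** We claim that $x\,\theta_e\,y$ if $x\wedge y$ is live. By Step 4 and (E3), $y\ \theta_e\ (x\wedge y)*y=x\wedge y$. By commutativity, in the same way, $x\ \theta_e\ (y\wedge x)*x=y\wedge x=x\wedge y$.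

**Step 6: conclusion.** In $\mathbf B/\theta_e$, two different classes $x/\theta_e,y/\theta_e$ have meet $0$, for otherwise $x\wedge y$ would be live, contrary to Step 5. If $x/\theta_e\neq0$, then $x$ is live and $x*y\,\theta_e\,y$ by Step 4. So the quotient is flat, and it satisfies every equation that $\mathbf B$ satisfies. Finally let $x\ne y$, say $x\not\le y$. Then $e:=x\ne0$, since $0\le y$. The identity map has $x\ge e$ and $y\not\ge e$, so $(x,y)\notin\theta_e$. $\square$

## 8. The collapse of repeated letters in finite flat models

In a flat model $\mathbf F$ of $\Sigma$, the implications (A3)–(A6) of Section 6 hold, by the translation given there and (E2). For (A6): if $s\ne0$, then $x=s*x=s*y=y$. Moreover: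

* (A1) a right factor of a nonzero product is not itself of the form $yz$;
* (A2) if $xz=yz\neq0$, then $x=y$: indeed $(x\wedge y)z=(xz)\wedge(yz)=xz\ne0$, so $x\wedge y\neq0$ by (E2), so $x=y$;
* (A7) $\lambda(x,y)\in\{0,x\}$: if $\lambda(x,y)\neq0$, then $\lambda(x,y)\wedge x\ne0$, so $\lambda(x,y)=x$.

The next lemma proves equation (1) for finite flat models. This is the only place where finiteness is used, and it cannot be dropped: for $p\ge4$ the flat algebra $S_p^\flat$ satisfies $\Sigma$, by Proposition 6 and Lemma 7, and violates (1) for $l=p$.

**Lemma 9.** Let $\mathbf F$ be a finite flat model of $\Sigma$, let $l\ge1$, and let $y_0,w_1,\dots,w_l\in F$ satisfy $y_0w_1\cdots w_lw_1\ne0$. Then $y_0w_1\cdots w_l=y_0$.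

**Proof.** Extend the letters periodically by $w_{m+l}=w_m$, and put $y_m=y_{m-1}w_m$ for $m\ge1$.

**Step 1: the run never dies.** We show that $y_m\neq0$ for all $m\ge0$; this excludes a cut track. For $m\le l+1$, $y_m$ is a prefix of $y_0w_1\cdots w_lw_{l+1}=y_0w_1\cdots w_lw_1\ne0$, hence nonzero. Let $m\ge l+2$ and assume all earlier $y$'s are nonzero. Then $y_{m-2}w_{m-1}=y_{m-1}\neq0$. By periodicity, one period earlier,
$$y_{m-l-2}\,w_{m-1}w_m=y_{m-l-2}\,w_{m-l-1}w_{m-l}=y_{m-l}\ne0 .$$
(The indices make sense: $m-l-2\ge0$ and $m-l-1\geq 1$.) Now (A3) with $x=y_{m-2}$, $y=y_{m-l-2}$, $z=w_{m-1}$, $w=w_m$ gives $y_m=y_{m-2}w_{m-1}w_m\neq0$.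

**Step 2: the run is ordered by $\lambda$.** We show that $\lambda(y_r,y_s)\ne0$ for $r\le s$. For $s=r$ this is (A4), since $y_rw_{r+1}=y_{r+1}\neq0$. If $\lambda(y_r,y_s)\ne0$, then (A5) and $y_sw_{s+1}=y_{s+1}\ne0$ give $\lambda(y_r,y_{s+1})\ne0$. Induct on $s$.

**Step 3: finiteness gives one full period that does nothing.** Put $Z_k=y_{kl}$. As $F$ is finite, $Z_k=Z_{k'}$ for some $k<k'$. By Step 2, $\lambda(Z_k,Z_{k+1})\neq0$ and
$$\lambda(Z_{k+1},Z_k)=\lambda(Z_{k+1},Z_{k'})\ne0,$$
because $k+1\le k'$. Also $Z_kw_1=y_{kl+1}\neq0$ and $Z_{k+1}w_1=y_{(k+1)l+1}\ne0$, because $w_{kl+1}=w_1$. So (A6) with $z=w_1$ gives $Z_k=Z_{k+1}$, that is, $y_{kl}=y_{kl+l}$.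

**Step 4: go back to the start.** Suppose $y_r=y_{r+l}$ with $r\ge1$. Then
$$y_{r-1}w_r=y_r=y_{r+l}=y_{r+l-1}w_{r+l}=y_{r+l-1}w_r\neq0,$$
so $y_{r-1}=y_{r+l-1}$ by (A2). Descending from $r=kl$ we reach $y_0=y_l=y_0w_1\cdots w_l$. $\square$

**Proposition 10.** Let $\mathbf F$ be a finite flat model of $\Sigma$ generated by $g_1,\dots,g_p$. Then
$$|F|\le N(p):=1+p\sum_{k=0}^{p}\frac{p!}{(p-k)!}.$$

**Proof.** **Step 1: every element is $0$ or a word.** Let $X$ consist of $0$ and all left-normed products $g_{i_0}g_{i_1}\cdots g_{i_k}$ with $k\ge0$. We show that $X=F$. It contains the generators and the constant. By flatness and (A7), for $x,y\in X$ we have $x\wedge y\in\{0,x\}$, $x*y\in\{0,y\}$, $\lambda(x,y)\in\{0,x\}$. For the product $xy$: if $y$ is a generator, $xy$ is again a left-normed product or $0$; if $y=0$, $xy=0$; and if $y$ is a left-normed product with $k\ge1$, then $y$ has the form $y'y''$, so $xy=0$ by (A1). So $X$ is closed under all operations.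

**Step 2: no repeated letters are needed.** We show that each $z\neq0$ has such a representation with $g_{i_1},\dots,g_{i_k}$ distinct. Let $z=g\,c_1c_2\cdots c_k$ be a shortest representation, where $g$ and the $c_j$ are generators, and suppose $c_i=c_j$ with $i<j$. Put $y_0=g\,c_1\cdots c_{i-1}$, $l=j-i$, and let $w_1,\dots,w_l$ be $c_i,\dots,c_{j-1}$. Then $y_0w_1\cdots w_lw_1=g\,c_1\cdots c_j$ is a prefix of $z$, so it is nonzero. Lemma 9 gives $g\,c_1\cdots c_{j-1}=y_0$. Hence $z=g\,c_1\cdots c_{i-1}c_jc_{j+1}\cdots c_k$, which is shorter, a contradiction.

**Step 3: count.** There are $p$ choices of $i_0$, and $p!/(p-k)!$ sequences of $k$ distinct indices; together with $0$ this is $N(p)$. $\square$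

**Corollary 11.** For each $p$ there is a bound $\beta(p)$ on the sizes of finite $p$-generated models of $\Sigma$. Hence $\mathcal V^{(n)}$ is locally finite in the finite sense for every $n\ge4$, and $\mathbf A$ is not inherently nonfinitely based in the finite sense.

**Proof.** Let $\mathbf B$ be a finite model of $\Sigma$ generated by $b_1,\dots,b_p$, and $N=N(p)$. Each $\mathbf B/\theta_e$ is a finite $p$-generated flat model, so it has at most $N$ elements. We bound the number of congruences of index at most $N$. Given a congruence $\theta$ of index $m$, transport $\mathbf B/\theta$ to the set $\{1,\dots,m\}$ by a bijection, and record the resulting algebra together with the $p$-tuple of images of $b_1,\dots,b_p$. This record determines the homomorphism from $\mathbf B$, which is fixed by its values on generators, and $\theta$ is its kernel. There are at most $m^{4m^2}$ choices for the four binary operations, $m$ for the constant and $m^p$ for the tuple. So the number of congruences of index at most $N$ is at most $R=\sum_{m\le N}m^{4m^2+1+p}$. By Lemma 8 the congruences $\theta_e$ intersect in the identity, so $\mathbf B$ embeds in a product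 of at most $R$ algebras with at most $N$ elements each, and $|B|\le N^R=:\beta(p)$.

If $n\ge4$, the finite $p$-generated members of $\mathcal V^{(n)}$ are finite $p$-generated models of $\Sigma$ by Lemma 7, so they have at most $\beta(p)$ elements. In particular $\mathcal V^{(4)}$ is locally finite in the finite sense, and (4) fails. $\square$

Together with Section 5 this proves Theorem 1. $\blacksquare$

## 9. Cut tracks in $\mathcal V^{(3)}$

For Theorem 2(2), Corollary 11 covers $n\ge4$. For $n\le3$ we have $\mathcal V^{(n)}\supseteq\mathcal V^{(3)}$, so it suffices to find arbitrarily large finite $4$-generated algebras in $\mathcal V^{(3)}$. Circles are no help, since (A4)–(A6) have at most three variables; but (A3), which forbids cutting the track, has four.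

For $N\ge1$ let $P_N=\{x_0,\dots,x_N,c_0,c_1,c_2\}$ with $x_ic_j=x_{i+1}$ iff $i<N$ and $i\equiv j\pmod 3$, with $\lambda(x_i,x_k)=x_i$ iff $i\le k$, and all other values of $\cdot,\lambda$ equal to $0$. Read indices of letters modulo $3$. The algebra $P_N^\flat$ is generated by $x_0,c_0,c_1,c_2$ and has $N+5$ elements. For $N\ge4$ it does violate (A3): with $x=x_{N-1}$, $y=x_{N-4}$, $z=c_{N-1}$, $w=c_N$ we have $yzw=x_{N-2}\neq0$ and $xz=x_N\neq0$, but $xzw=x_Nc_N=0$.

**Proposition 12.** $P_N^\flat\in\mathcal V^{(3)}$ for every $N\ge1$.

**Proof.** Let $T\cup\{0\}$, with $T\subseteq P_N$, be a subalgebra generated by at most three elements. By (2) we must show that $T^\flat=T\cup\{0\}$ lies in $\mathcal V$. As before, the letters in $T$ are among the generators.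

**Step 1: the cases that do not see the cut.** If $T$ has no states, it consists of letters, and $T^\flat\in\mathcal V$ by Section 3. Otherwise some generator is a state, so at most two letters occur in $T$, and some $c_s\notin T$. The values of $\cdot,\lambda$ on $T$ agree with those in $S_3\setminus\{c_s\}$, except possibly that $x_Nc_N=0$ in $T$, whereas it is $x_{N+1}$ in $S_3$. If $x_N,c_N$ are not both in $T$, then $T\cup\{0\}$ is a subalgebra of $(S_3\setminus\{c_s\})^\flat\in\mathcal V$.

**Step 2: what remains to be found.** Let $x_N,c_N\in T$. We apply Lemma 3 to $T$, with $H$ consisting of the restrictions to $T$ of the maps used for $S_3\setminus\{c_s\}$ in Lemma 5 (composed with a shift), together with one further map $h^*$. A nonzero value in $T^\flat$ is the same nonzero value in $S_3$, so the restrictions satisfy (a). They witness (b). A zero value in $T^\flat$ is a zero value in $S_3$, except for $x_N\cdot c_N$; so they witness every instance of (c) except that one. Hence $h^*:T\to A\setminus\{0\}$ needs only to satisfy (a) and $h^*(x_N)h^*(c_N)=0$.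

**Step 3: $c_N$ is the only letter in $T$.** Let $h^*(c_N)=b$ and $h^*(x_N)=v_2$. For $x_i\in T$ with $i<N$ let $h^*(x_i)=u_0$ if $i\equiv N\pmod3$, and $h^*(x_i)=v_0$ otherwise. A nonzero product in $T$ is $x_ic_N=x_{i+1}$ with $i\equiv N$ and $i<N$; so $i\le N-3$, and $x_{i+1}$ is sent to $v_0$ because $i+1<N$ and $i+1\not\equiv N$. Indeed $u_0b=v_0$. The rank $\rho(h^*(x_i))$ is $0$ for $i<N$ and $3$ for $i=N$, so it is nondecreasing and $\lambda$ is respected. Finally $v_2b=0$.

**Step 4: $T$ has two letters.** Then exactly one of the at most three generators is a state, say $x_g$. New states arise only through products $x_ic_j=x_{i+1}$, since $\wedge,*,\lambda$ return $0$ or one of their arguments. Since $x_N\in T$, either $g=N$, or $g<N$ and $c_g,\dots,c_{N-1}\in T$. If $g\le N-2$, then $T$ would contain $c_{N-2},c_{N-1}$ and $c_N$, which are three different letters. So $g\in\{N-1,N\}$, and the states of $T$ lie in $\{x_{N-1},x_N\}$. Let $h^*$ send both letters to $b$, $x_{N-1}\mapsto u_1$ (if $x_{N-1}\in T$) and $x_N\mapsto v_1$. The only possible nonzero product is $x_{N-1}c_{N-1}=x_N$, and $u_1b=v_1$. The operation $\lambda$ is respected because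 $\rho(u_1)=1\le2=\rho(v_1)$. Finally $v_1b=0$. $\square$

Since $|P_N^\flat|=N+5$ is unbounded and all these algebras are $4$-generated, $\mathcal V^{(3)}$ fails to be locally finite in the finite sense, and so does $\mathcal V^{(n)}$ for $n\le3$. This proves Theorem 2(2).

## 10. A variety whose finite members are the finite models of $\Sigma$

It remains to prove Theorem 2(3). Let $K$ be the class of finite models of $\Sigma$, and $\mathcal W=HSP(K)$. The class $K$ is closed under subalgebras, homomorphic images and finite products.

**Step 1: $\mathcal W$ is locally finite.** We show that the $p$-generated free algebra $\mathbf F_p$ of $\mathcal W$ is finite and in $K$. By a textbook fact, $\mathbf F_p$ is the quotient of the algebra of terms in $p$ variables by the intersection of the kernels of all homomorphisms from it to members of $K$. So it is a subdirect product of the images, which are $p$-generated members of $K$, each with a distinguished generating $p$-tuple. By Corollary 11 these have at most $\beta(p)$ elements, so up to isomorphism respecting the generating tuple there are only finitely many. Isomorphic ones give the same kernel, so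 finitely many factors suffice. Thus $\mathbf F_p$ embeds in a finite product of members of $K$; it is finite and in $K$. Every $p$-generated member of $\mathcal W$ is a homomorphic image of $\mathbf F_p$, hence finite.

**Step 2: the finite members.** A finite member of $\mathcal W$ is a homomorphic image of some $\mathbf F_p\in K$, hence in $K$. Conversely $K\subseteq\mathcal W$. So the finite members of $\mathcal W$ are exactly the finite models of the finite set $\Sigma$.

**Step 3: $\mathcal W$ is inherently nonfinitely based.** By Lemma 7, $\mathbf A\in K$, so $\mathcal V\subseteq\mathcal W$. A locally finite variety of this signature that contains $\mathcal W$ contains $\mathcal V$. As $\mathcal V$ is inherently nonfinitely based by Theorem 1, such a variety is not finitely based. Hence $\mathcal W$ is inherently nonfinitely based. $\blacksquare$
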